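\title{Factoring embeddings into $L_p$ through $\ell_p$}

\begin{abstract}
Let $1<p<\infty$, $p\ne2$, and let $X$ be a Banach space that embeds in $\ell_p$. We ask whether every isomorphic embedding $T$ of $X$ into $L_p[0,1]$ factors as $T=US$, where $S:X\to\ell_p$ is bounded and $U:\ell_p\to L_p[0,1]$ is an isomorphic embedding. The answer is yes exactly when $p>2$. For $p>2$, a closed subspace of $L_p$ lies in an isomorphic copy of $\ell_p$ if and only if it embeds in $\ell_p$, and if and only if it contains no copy of $\ell_2$; the proof uses martingale blocks and the extension of operators into Hilbert space. For $p<2$ we construct a subspace $X$ of $\ell_p$ that has $(1+\varepsilon)$-embeddings into $L_p$, for every $\varepsilon>0$, with no such factorization; the proof symmetrizes a factorization in an ultraproduct and compares square functions of arrays.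
\end{abstract}

\section{Introduction}

Throughout, $1<p<\infty$, $p\neq2$, and $L_p=L_p[0,1]$. An \emph{operator} is a bounded linear operator, and an \emph{isomorphism from $X$ into $Y$} is an operator that is an isomorphism onto its range.

The closed span of a sequence of disjointly supported norm-one functions in $L_p$ is isometric to $\ell_p$. Hence every subspace $X$ of $\ell_p$ embeds in $L_p$ by restricting an embedding of $\ell_p$, and one may ask whether all embeddings of $X$ into $L_p$ arise in this way. If the position of $X$ in $\ell_p$ is kept fixed, they do not: it is known that there is a subspace $X$ of $\ell_p$, itself isomorphic to $\ell_p$, and an isomorphism from $X$ into $L_p$ that does not extend to an operator from $\ell_p$ into $L_p$. The following problem from \cite{quot} allows the position of $X$ in $\ell_p$ to be chosen.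

\medskip
\noindent\textbf{Problem.} \emph{Let $X$ be a Banach space isomorphic to a subspace of $\ell_p$ and let $T:X\to L_p$ be an isomorphism into $L_p$. Must there exist an operator $S:X\to\ell_p$ and an isomorphism $U$ from $\ell_p$ into $L_p$ such that $T=US$?}
\medskip

The factorization exists if and only if $T(X)$ is contained in a subspace of $L_p$ isomorphic to $\ell_p$: if $T=US$ then $T(X)\subset U(\ell_p)$, and if $T(X)\subset U(\ell_p)$ then $S=U^{-1}T$ works. So the problem asks whether a property of the isomorphism class of a subspace $Y\subset L_p$ (it embeds in $\ell_p$) forces a property of its position (it lies in a copy of $\ell_p$). The simplest cases say yes. If $Y$ is isomorphic to $\ell_p$, as in the known example above, there is nothing to prove. If $\dim Y<\infty$ and $Z\subset L_p$ is a copy of $\ell_p$, then $Y+Z$ is the direct sum of $Z$ and a finite-dimensional space, hence is isomorphic to $\ell_p$. The general answer depends on $p$.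

\begin{theorem}\label{thm:large}
Let $2<p<\infty$. For a closed subspace $Y\subset L_p$ the following are equivalent:
\begin{enumerate}
\item[(i)] $Y$ embeds in $\ell_p$;
\item[(ii)] $Y$ has no subspace isomorphic to $\ell_2$;
\item[(iii)] $Y$ is contained in a subspace of $L_p$ isomorphic to $\ell_p$.
\end{enumerate}
Hence, if $X$ embeds in $\ell_p$, every isomorphism $T$ from $X$ into $L_p$ is of the form $US$ with $S:X\to\ell_p$ an operator and $U$ an isomorphism from $\ell_p$ into $L_p$.
\end{theorem}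

\begin{theorem}\label{thm:small}
Let $1<p<2$. There is a subspace $X$ of $\ell_p$ such that for every $\varepsilon>0$ there is an operator $J:X\to L_p$ with $\|x\|\le\|Jx\|\le(1+\varepsilon)\|x\|$ for all $x\in X$ which admits no factorization $J=US$ with $S:X\to\ell_p$ an operator and $U$ an isomorphism from $\ell_p$ into $L_p$.
\end{theorem}

Thus, within $1<p<\infty$, $p\ne2$, the answer to the Problem is yes if and only if $p>2$.

Both theorems turn on the extension of an operator. Write $L_p=L_p(D)\oplus_pL_p(\Omega)$ with $D=[0,\frac12]$ and $\Omega=[\frac12,1]$, realize $\ell_p$ as a span of disjoint functions in $L_p(D)$, and let $X\subset\ell_p$. Every operator $T:X\to L_p(\Omega)$ gives embeddings $Jx=x+\lambda Tx$, which for small $\lambda>0$ are close to the inclusion, and one might expect so small a perturbation to be harmless. It is harmless if $T$ extends to $\tilde T:\ell_p\to L_p(\Omega)$, for then $Uz=z+\lambda\tilde Tz$ satisfies $\|Uz\|\ge\|z\|$ and $U|_X=J$. For $p>2$ the operator that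 has to be extended in the proof of Theorem~\ref{thm:large} takes values in Hilbert spaces, and such operators always extend. For $p<2$ the space $L_p(\Omega)$ contains $\ell_u$ for $p<u<2$, spanned by independent stable variables, and the operator in Theorem~\ref{thm:small} is such a $J$, with $T$ mapping into $\ell_u$. The work is to show that no other embedding $S$ of $X$ in $\ell_p$ helps.

Section~\ref{sec:prelim} collects facts on square functions. Theorem~\ref{thm:large} is proved in Section~\ref{sec:large} and Theorem~\ref{thm:small} in Sections~\ref{sec:example}--\ref{sec:end}; the two proofs can be read independently.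

\section{Conventions and square functions}\label{sec:prelim}

Scalars are $\mathbb K=\mathbb R$ or $\mathbb C$, and everything holds in both cases. We write $\langle f,g\rangle=\int f\bar g$ and $\frac1p+\frac1q=1$. For a family of scalars $\alpha$, $\|\alpha\|_r$ is its $\ell_r$-norm. The $\ell_p$-sum $(\sum X_n)_p$ consists of the sequences $(x_n)$, $x_n\in X_n$, with $\|(x_n)\|=(\sum\|x_n\|^p)^{1/p}<\infty$. The $L_p$-space of a measure with $M<\infty$ atoms is lattice isometric to $\ell_p^M$ (normalize the indicators of the atoms), and $(\sum_n\ell_p^{M_n})_p=\ell_p$.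

Let $g_1,g_2,\dots$ be independent standard Gaussian variables, complex and rotation invariant if $\mathbb K=\mathbb C$, with $\mathbb E|g_1|^2=1$, and put $\gamma_p=(\mathbb E|g_1|^p)^{1/p}$. For scalars $a_i$ the sum $\sum a_ig_i$ is distributed as $\|a\|_2\,g_1$, so Fubini's theorem gives, for any measure $\mu$ and $x_1,\dots,x_n\in L_p(\mu)$,
\begin{equation}\label{eq:gauss}
\Big(\mathbb E\Big\|\sum g_ix_i\Big\|_p^p\Big)^{1/p}=\gamma_p\Big\|\Big(\sum|x_i|^2\Big)^{1/2}\Big\|_p .
\end{equation}
The left side sees only the linear structure and the norm. Therefore, if $\Psi$ is an operator between two $L_p$-spaces, then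
\begin{equation}\label{eq:MZ}
\Big\|\Big(\sum|\Psi x_i|^2\Big)^{1/2}\Big\|\le\|\Psi\|\,\Big\|\Big(\sum|x_i|^2\Big)^{1/2}\Big\|,
\end{equation}
and if $\|\Psi z\|\ge\delta\|z\|$ for all $z$, the left side is at least $\delta\|(\sum|x_i|^2)^{1/2}\|$.

Let $\varepsilon_1,\varepsilon_2,\dots$ be independent symmetric signs. Khintchine's inequality states that for $1\le r<\infty$ there are $0<A_r\le B_r<\infty$ with
\begin{equation}\label{eq:khin}
A_r\|b\|_2\le\Big(\mathbb E\Big|\sum\varepsilon_ib_i\Big|^r\Big)^{1/r}\le B_r\|b\|_2 .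
\end{equation}
Since $\mathbb E|\sum\varepsilon_ib_i|^2=\|b\|_2^2$, Jensen's inequality allows $B_r=1$ for $r\le2$ and $A_r=1$ for $r\ge2$. Integrating this, and integrating the pointwise comparison of the $\ell_2$- and $\ell_r$-norms, we get for $x_i\in L_r(\mu)$
\begin{equation}\label{eq:signs}
\Big(\mathbb E\Big\|\sum\varepsilon_ix_i\Big\|_r^r\Big)^{1/r}\le\Big\|\Big(\sum|x_i|^2\Big)^{1/2}\Big\|_r\le\Big(\sum\|x_i\|_r^r\Big)^{1/r}\quad(r\le2),
\end{equation}
with both inequalities reversed when $r\ge2$.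

\section{The case $p>2$}\label{sec:large}

In this section $2<p<\infty$. The implication (iii)$\Rightarrow$(i) is trivial. For (i)$\Rightarrow$(ii), recall that every infinite-dimensional closed subspace of $\ell_p$ contains a copy of $\ell_p$, while $\ell_2$ does not: in a Hilbert space $\mathbb E\|\sum_{i\le n}\varepsilon_ix_i\|^2=\sum_{i\le n}\|x_i\|^2$, which is of order $n$ and not $n^{2/p}$ when the $\|x_i\|$ are bounded below. The last assertion of Theorem~\ref{thm:large} is (i)$\Rightarrow$(iii) for $Y=T(X)$. It remains to prove (ii)$\Rightarrow$(iii).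

\subsection{Tools}

A sequence $(d_k)_{k\ge1}$ is a martingale difference sequence for an increasing sequence of $\sigma$-fields $(\mathcal G_k)_{k\ge1}$ if $d_k$ is $\mathcal G_k$-measurable and $\mathbb E[d_k|\mathcal G_{k-1}]=0$ for $k\ge2$. We use three published facts.

\medskip
\noindent\textbf{(F1)} (Burkholder.) There is $M_p$, depending only on $p$, such that for every $L_p$-convergent series of martingale differences
\begin{equation}\label{eq:burk1}
\Big\|\Big(\sum|d_k|^2\Big)^{1/2}\Big\|_p\le M_p\Big\|\sum d_k\Big\|_p ,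
\end{equation}
and such that, if also $\mathbb E[d_1|\mathcal G_0]=0$ for a $\sigma$-field $\mathcal G_0\subset\mathcal G_1$, then for finite sums
\begin{equation}\label{eq:burk2}
\Big\|\sum d_k\Big\|_p\le M_p\Big[\Big(\sum\|d_k\|_p^p\Big)^{1/p}+\Big\|\Big(\sum\mathbb E\big[|d_k|^2\,\big|\,\mathcal G_{k-1}\big]\Big)^{1/2}\Big\|_p\Big];
\end{equation}
see \cite[Theorem 21.1]{Bu}. For independent mean-zero $d_k$, \eqref{eq:burk2} is Rosenthal's inequality. The complex case follows by applying the real case to real and imaginary parts.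

\noindent\textbf{(F2)} (Kadec--Pe{\l}czy\'nski \cite{KP}.) A weakly null sequence $(z_k)$ in $L_p$, $p>2$, with $\inf\|z_k\|_2>0$ has a subsequence equivalent to the unit vector basis of $\ell_2$.

\noindent\textbf{(F3)} (Pe{\l}czy\'nski \cite{Pe}.) Every infinite-dimensional complemented subspace of $\ell_p$ is isomorphic to $\ell_p$.

\begin{lemma}[Maurey's extension lemma]\label{lem:ext}
Every operator $R$ from a subspace $Y\subset L_p$, $p>2$, into a Hilbert space $H$ extends to an operator $\tilde R:L_p\to H$ with $\|\tilde R\|\le\gamma_p\|R\|$.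
\end{lemma}

\begin{proof}
We find a density $\varphi$ such that $R$ is bounded for the norm of $L_2(\varphi\,dt)$; an orthogonal projection then gives the extension. For $y_1,\dots,y_j\in Y$, Jensen's inequality and \eqref{eq:gauss} give
\begin{equation}\label{eq:extest}
\sum\|Ry_i\|^2=\mathbb E\Big\|\sum g_iRy_i\Big\|^2\le\|R\|^2\Big(\mathbb E\Big\|\sum g_iy_i\Big\|_p^p\Big)^{2/p}=\gamma_p^2\|R\|^2\Big\|\sum|y_i|^2\Big\|_{p/2}.
\end{equation}
Let $\mathcal D$ be the set of $\varphi\ge0$ in the unit ball of $L_s$, where $s$ is the exponent conjugate to $p/2$. Since $p>2$, $L_s$ is reflexive, and $\mathcal D$ is convex and weakly compact. For a finite family $(y_i)$ in $Y$ the function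
\[
a(\varphi)=\sum_i\Big(\gamma_p^2\|R\|^2\int|y_i|^2\varphi-\|Ry_i\|^2\Big)
\]
is affine and weakly continuous on $\mathcal D$. These functions form a convex cone (join the families, rescale the vectors). Each of them is nonnegative somewhere on $\mathcal D$, by \eqref{eq:extest}, because $\max_{\varphi\in\mathcal D}\int(\sum|y_i|^2)\varphi=\|\sum|y_i|^2\|_{p/2}$.

There is a point of $\mathcal D$ at which all of them are nonnegative (the Hahn--Banach, or Ky Fan, argument). By compactness it suffices to treat finitely many, $a_1,\dots,a_l$. If they had no common point of nonnegativity, the compact convex set $\{(a_1(\varphi),\dots,a_l(\varphi)):\varphi\in\mathcal D\}$ would miss the cone $[0,\infty)^l$, and separation in $\mathbb R^l$ would give $t_1,\dots,t_l\ge0$ with $\sum t_ia_i<0$ on $\mathcal D$; but $\sum t_ia_i$ belongs to our cone of functions.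

So there is $\varphi\in\mathcal D$ with $\|Ry\|\le\gamma_p\|R\|(\int|y|^2\varphi)^{1/2}$ for $y\in Y$. The formal identity $j:L_p\to L_2(\varphi\,dt)$ has norm at most $1$ by H\"older's inequality, and $R=R_0j|_Y$ for an operator $R_0$ of norm at most $\gamma_p\|R\|$ on the closure of $j(Y)$. Let $Q$ be the orthogonal projection onto this closure and put $\tilde R=R_0Qj$.
\end{proof}

\subsection{The plan, and the case of one block}

Let $\mathcal F_m$ be the algebra generated by the dyadic intervals of length $2^{-m}$, let $E_m$ be the conditional expectation onto $\mathcal F_m$, and let $r_k$ be the $k$-th Rademacher function, which is $\mathcal F_k$-measurable with $E_{k-1}r_k=0$. For integers $0=m_0<m_1<m_2<\cdots$ put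
\[
P_1=E_{m_1},\qquad P_n=E_{m_n}-E_{m_{n-1}}\ (n\ge2),\qquad H_n=P_nL_p .
\]
The $H_n$ are finite-dimensional and pairwise orthogonal in $L_2$, and $f=\sum P_nf$ in $L_p$ for every $f\in L_p$. By the reversed form of \eqref{eq:signs} and by \eqref{eq:burk1},
\begin{equation}\label{eq:lowerp}
\Big(\sum\|P_nf\|_p^p\Big)^{1/p}\le\Big\|\Big(\sum|P_nf|^2\Big)^{1/2}\Big\|_p\le M_p\|f\|_p .
\end{equation}
So $y\mapsto(P_ny)$ maps $Y$ into $(\sum H_n)_p$, and we would like to return to $L_p$ by summation. Summation is unbounded on $(\sum H_n)_p$: we have $r_{m_n}\in H_n$ and $\|\sum_{n\le k}r_{m_n}\|_p\ge k^{1/2}$, which is larger than $k^{1/p}$. In view of \eqref{eq:burk2}, the remedy is to penalize the $L_2$-norm, renorming $H_n$ by $\max(\|h\|_p,\kappa_n\|h\|_2)$ with large weights $\kappa_n$. Hypothesis (ii) makes $\|P_ny\|_2$ so small on $Y$ that $Y$ does not feel the penalty. The price is that summation, now bounded, is far from bounded below, and it has to be corrected off the image of $Y$. The correction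 is already visible for one block.

\begin{example}\label{ex:block}
Let $H\subset L_p$ be finite-dimensional, let $W$ be $H$ with the norm $\max(\|h\|_p,\kappa\|h\|_2)$, and let $Y\subset H$ satisfy $\kappa\|y\|_2\le\|y\|_p$ for $y\in Y$. For instance, with $N=2^m$ and $I=[0,1/N)$, take $H=L_p(\mathcal F_m)$, $\kappa=N^{1/2-1/p}$ and $Y$ spanned by $y_0=N^{1/p}1_I$, so that $\kappa\|y_0\|_2=1=\|y_0\|_p$. The inclusion $W\to L_p$ is isometric on $Y$ but shrinks the constant function by the factor $\kappa$. Extend $y\mapsto\kappa y$ to $\Theta:L_p\to(H,\|\cdot\|_2)$ with $\|\Theta\|\le\gamma_p$ by Lemma~\ref{lem:ext}; in the instance, $\Theta f=\kappa\langle f,N^{1/q}1_I\rangle y_0$ has norm $1$. Let $\iota:(H,\|\cdot\|_2)\to L_p$ send an orthonormal basis to Rademacher functions, so $\|v\|_2\le\|\iota v\|_p\le B_p\|v\|_2$. If a spare copy of $L_p$ is available, put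
\[
Uh=\big(h,\ \iota(\kappa h-\Theta h)\big)\in L_p\oplus_pL_p .
\]
Then $Uy=(y,0)$ for $y\in Y$, and $\|Uh\|\le(1+B_p(1+\gamma_p))\|h\|_W$. Moreover $\|h\|_p\le\|Uh\|$ and $\kappa\|h\|_2\le\|\kappa h-\Theta h\|_2+\gamma_p\|h\|_p\le(1+\gamma_p)\|Uh\|$. So $U$ agrees with the inclusion on $Y$ and is an isomorphism with constants that depend only on $p$.
\end{example}

In general $Y$ may occupy all of $[0,1]$ and there is no spare copy. We shall place the Rademacher functions for the $n$-th block at the frequencies of block $n+2$, where the large weight $\kappa_{n+2}$ makes the interference small.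

\subsection{Choice of the blocks}

Let $Y\subset L_p$ be a closed subspace with no copy of $\ell_2$, and put
\[
\beta_m=\sup\{\|y-E_my\|_2:\ y\in Y,\ \|y\|_p\le1\}.
\]
The sequence $(\beta_m)$ is nonincreasing, since the $I-E_m$ are decreasing orthogonal projections in $L_2$. The next lemma is the only place where (ii) is used. It fails for the closed span of the Rademacher functions, where $\beta_m\ge\|r_{m+1}\|_2=1$.

\begin{lemma}\label{lem:beta}
$\beta_m\to0$.
\end{lemma}

\begin{proof}
Otherwise there are $c>0$ and $y_k$ in the unit ball of $Y$ with $\|(I-E_k)y_k\|_2\ge c$ for all $k$. By reflexivity, along a subsequence $y_k\to y\in Y$ weakly. Then $z_k=y_k-y\in Y$ is weakly null along it, and $\|z_k\|_2\ge\|(I-E_k)z_k\|_2\ge c-\|(I-E_k)y\|_2\ge c/2$ for large $k$. By (F2), $Y$ contains $\ell_2$.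
\end{proof}

Fix $\delta=1/(2C_1)$, where $C_1=1+(M_p+5\gamma_p)(1+B_p)$ depends only on $p$. Given $(m_n)$, define
\[
\kappa_1=\kappa_2=4,\qquad\kappa_n=\delta^{-1}4^n2^{m_{n-2}/2}\quad(n\ge3).
\]
The point is that $\kappa_n$ depends on $m_{n-2}$ only, so that $m_{n-1}$ can be chosen after $\kappa_n$ is known. By Lemma~\ref{lem:beta} we choose $m_1<m_2<\cdots$ inductively so that
\begin{equation}\label{eq:choice}
\kappa_n\beta_{m_{n-1}}\le2^{-n}\ \ (n\ge2),\qquad m_{n+2}\ge m_{n+1}+\dim H_n\ \ (n\ge1);
\end{equation}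
when $m_j$ is chosen, the conditions on it involve $\kappa_{j+1}$ and $\dim H_{j-2}$, which are determined by $m_1,\dots,m_{j-1}$. Let $W_n$ be $H_n$ with the norm $\max(\|h\|_p,\kappa_n\|h\|_2)$, and put
\[
\mathcal W=\Big(\sum W_n\Big)_p,\qquad\mathcal K=\Big(\sum(H_n,\|\cdot\|_2)\Big)_p .
\]

\subsection{The space $\mathcal W$ is isomorphic to $\ell_p$}

\begin{lemma}\label{lem:ros}
There is $C$, depending only on $p$, such that for all $N\in\mathbb N$ and $w>0$ the space $\mathbb K^N$ with the norm $\max(\|a\|_p,w\|a\|_2)$ is $C$-isomorphic to the range of a projection of norm at most $C$ on some $\ell_p^M$.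
\end{lemma}

\begin{proof}
If $w\ge1$ the norm is $w\|a\|_2$, since $\|a\|_p\le\|a\|_2$. By \eqref{eq:khin}, this Hilbert space is $B_p$-isomorphic to the span of the coordinate functions on $\{\pm1\}^N$ in $L_p$ of the uniform probability, and the orthogonal projection $Q$ onto the span satisfies $\|Qf\|_p\le B_p\|Qf\|_2\le B_p\|f\|_2\le B_p\|f\|_p$.

Let $w<1$. Following Rosenthal, we use independent three-valued variables whose $L_p$-norm is $1$ and whose $L_2$-norm is $w$. Define $t>1$ by $t^{p-2}=w^{-2}$ and let $\rho=t^{-p}<1$, so that $t^p\rho=1$ and $t^2\rho=w^2$. Let $\xi_1,\dots,\xi_N$ be independent, equal to $t$ and to $-t$ with probability $\rho/2$ each and to $0$ otherwise, on the probability space $\{0,\pm t\}^N$. By \eqref{eq:burk2},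
\[
\Big\|\sum a_i\xi_i\Big\|_p\le M_p\big(\|a\|_p+w\|a\|_2\big).
\]
Conversely $\|\sum a_i\xi_i\|_p\ge\|\sum a_i\xi_i\|_2=w\|a\|_2$. By symmetry, $\|\sum a_i\xi_i\|_r^r=\mathbb E\|\sum\varepsilon_ia_i\xi_i\|_r^r$ for every $r$, so the reversed form of \eqref{eq:signs} gives $\|\sum a_i\xi_i\|_p\ge(\sum|a_i|^p\|\xi_i\|_p^p)^{1/p}=\|a\|_p$. Thus $a\mapsto\sum a_i\xi_i$ is a $2M_p$-isomorphism onto the span.

The orthogonal projection onto the span is $Qf=\sum c_i\xi_i$ with $c_i=w^{-2}\langle f,\xi_i\rangle$. Since the $\xi_i/w$ are orthonormal, $w\|c\|_2=\|Qf\|_2\le\|f\|_p$. For $\|b\|_q\le1$, H\"older's inequality, symmetry and \eqref{eq:signs} with $r=q<2$ give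
\[
\Big|\sum b_ic_i\Big|\le w^{-2}\|f\|_p\Big\|\sum b_i\xi_i\Big\|_q\le w^{-2}\|f\|_p\Big(\sum|b_i|^q\|\xi_i\|_q^q\Big)^{1/q}\le w^{-2}t\rho^{1/q}\|f\|_p,
\]
and $w^{-2}t\rho^{1/q}=t^{-1}\rho^{1/q-1}=(t^p\rho)^{-1/p}=1$. So $\|c\|_p\le\|f\|_p$ and $\|Qf\|_p\le2M_p\|f\|_p$.
\end{proof}

\begin{proposition}\label{prop:W}
$\mathcal W$ is isomorphic to $\ell_p$.
\end{proposition}

\begin{proof}
Let $V_n$ be $L_p(\mathcal F_{m_n})$ with the norm $\max(\|f\|_p,\kappa_n\|f\|_2)$. The map $P_n$ has norm at most $2$ on $L_p$ and $1$ on $L_2$, so it projects $V_n$ onto $W_n$ with norm at most $2$. Let $N=2^{m_n}$ and let $I_1,\dots,I_N$ be the atoms of $\mathcal F_{m_n}$. For $f=\sum a_iN^{1/p}1_{I_i}$ we have $\|f\|_p=\|a\|_p$ and $\|f\|_2=N^{1/p-1/2}\|a\|_2$, so $V_n$ is isometric to a space of Lemma~\ref{lem:ros} with $w=\kappa_nN^{1/p-1/2}$. Hence the $W_n$ are uniformly isomorphic to uniformly complemented subspaces of spaces $\ell_p^{M_n}$, and $\mathcal W$ is isomorphic to a complemented subspace of $(\sum\ell_p^{M_n})_p=\ell_p$.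 Apply (F3).
\end{proof}

\subsection{The inclusion of $Y$ factors through $\mathcal W$}

\begin{lemma}\label{lem:SigmaA}
The maps $\Sigma:\mathcal W\to L_p$, $\Sigma h=\sum h_n$, and $A:Y\to\mathcal W$, $Ay=(P_ny)_n$, are bounded, and $\Sigma Ay=y$ for $y\in Y$.
\end{lemma}

\begin{proof}
Let $h\in\mathcal W$ be finitely supported. Applying \eqref{eq:burk2} directly to $(h_n)$ would condition $|h_n|^2$ on $\mathcal F_{m_{n-1}}$ and cost a factor depending on $m_{n-1}$, which $\kappa_n$ does not control. So we split $\sum h_n$ into $h_1$, the even terms, and the odd terms with $n\ge3$. The terms $d_k=h_{2k}$ ($k\ge1$) are martingale differences for $\mathcal G_k=\mathcal F_{m_{2k}}$ ($k\ge0$), and the terms $d_k=h_{2k+1}$ ($k\ge1$) for $\mathcal G_k=\mathcal F_{m_{2k+1}}$ ($k\ge0$); in both cases $h_n$ is conditioned on $\mathcal F_{m_{n-2}}$, and $E_{m_{n-2}}h_n=0$. Atoms of $\mathcal F_m$ have measure $2^{-m}$, so $E_m|f|^2\le2^m\|f\|_2^2$ pointwise. Since $\kappa_n\ge2^n2^{m_{n-2}/2}$ for $n\ge2$, the conditional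 term in \eqref{eq:burk2} is at most
\[
\Big(\sum_{n\ge2}2^{m_{n-2}}\|h_n\|_2^2\Big)^{1/2}\le\Big(\sum_{n\ge2}4^{-n}\|h_n\|_{W_n}^2\Big)^{1/2}\le\|h\|_{\mathcal W}.
\]
The other term is also at most $\|h\|_{\mathcal W}$, so $\|\Sigma h\|_p\le(1+4M_p)\|h\|_{\mathcal W}$, and $\Sigma$ extends to $\mathcal W$ by density.

For $y\in Y$ and $n\ge2$ we have $P_n=P_n(I-E_{m_{n-1}})$, so \eqref{eq:choice} gives
\begin{equation}\label{eq:small2}
\kappa_n\|P_ny\|_2\le\kappa_n\beta_{m_{n-1}}\|y\|_p\le2^{-n}\|y\|_p\quad(n\ge2),\qquad\kappa_1\|P_1y\|_2\le4\|y\|_p .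
\end{equation}
With \eqref{eq:lowerp} this yields $\|Ay\|_{\mathcal W}\le(M_p+5)\|y\|_p$, and $\Sigma Ay=\sum P_ny=y$.
\end{proof}

This already shows that $Y$ embeds in $\ell_p$. For (iii) we must replace $\Sigma$ by an isomorphism that agrees with it on $A(Y)$.

\subsection{The correction}

By \eqref{eq:small2} and Lemma~\ref{lem:ext}, the map $y\mapsto\kappa_nP_ny$ from $Y$ to $(H_n,\|\cdot\|_2)$ extends to $\Theta_n:L_p\to(H_n,\|\cdot\|_2)$ with $\|\Theta_1\|\le4\gamma_p$ and $\|\Theta_n\|\le2^{-n}\gamma_p$ for $n\ge2$. So $\Theta=(\Theta_n):L_p\to\mathcal K$ has norm at most $5\gamma_p$. Define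
\[
\Gamma:\mathcal W\to\mathcal K,\qquad\Gamma h=(\kappa_nh_n)_n-\Theta\Sigma h .
\]
It is bounded because $\|(\kappa_nh_n)\|_{\mathcal K}\le\|h\|_{\mathcal W}$, and $\Gamma Ay=(\kappa_nP_ny)_n-\Theta y=0$ for $y\in Y$.

We now embed $\mathcal K$ in $L_p$ with a left inverse $\pi$ that nearly annihilates $\Sigma(\mathcal W)$; this replaces the spare copy of Example~\ref{ex:block}. Let $D_n=[2^{-n},2^{1-n})$, $\eta_n=2^{-n}$ its measure, $d_n=\dim H_n$, and let $(e^n_i)_{i\le d_n}$ be an orthonormal basis of $(H_n,\|\cdot\|_2)$. Put $\chi^n_i=r_{m_{n+1}+i}1_{D_n}$ for $i\le d_n$. Since $m_{n+1}\ge n+1$, we have $D_n\in\mathcal F_n\subset\mathcal F_{m_{n+1}}$, so $E_{m_{n+1}}\chi^n_i=0$; and $\chi_i^n$ is $\mathcal F_{m_{n+2}}$-measurable by \eqref{eq:choice}. Thus $\chi^n_i\in H_{n+2}$. For the normalized measure on $D_n$ the functions $\chi_1^n,\dots,\chi^n_{d_n}$ are independent symmetric signs. Define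
\[
\iota_n\Big(\sum_iv_ie^n_i\Big)=\eta_n^{-1/p}\sum_iv_i\chi_i^n,\qquad\pi_nf=\eta_n^{-1/q}\sum_i\langle f,\chi^n_i\rangle e_i^n .
\]

\begin{lemma}\label{lem:iotapi}
The maps $\iota:\mathcal K\to L_p$, $\iota v=\sum\iota_nv_n$, and $\pi=(\pi_n):L_p\to\mathcal K$ satisfy $\|\iota\|\le B_p$, $\|\pi\|\le1$, $\pi\iota=\mathrm{id}_{\mathcal K}$ and $\|\pi\Sigma\|\le\delta$.
\end{lemma}

\begin{proof}
By \eqref{eq:khin} on $D_n$, $\|\iota_n\|\le B_p$, and the $D_n$ are disjoint, so $\|\iota v\|_p^p=\sum\|\iota_nv_n\|_p^p\le B_p^p\|v\|^p$. The functions $\eta_n^{-1/2}\chi^n_i$ are orthonormal and $\frac12-\frac1q=\frac1p-\frac12$, so Bessel's and H\"older's inequalities give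
\begin{equation}\label{eq:pin}
\|\pi_nf\|_2\le\eta_n^{1/p-1/2}\|f1_{D_n}\|_2\le\|f1_{D_n}\|_p ,
\end{equation}
whence $\|\pi\|\le1$. Since $\langle\chi_i^n,\chi_j^n\rangle$ is $\eta_n$ for $i=j$ and $0$ otherwise, $\pi_n\iota_n$ is the identity, and $\pi_n\iota_j=0$ for $j\ne n$ by disjointness. Finally, $\chi_i^n\in H_{n+2}$ is orthogonal to $H_j$ for $j\neq n+2$, so $\pi_n\Sigma h=\pi_nh_{n+2}$, and by the first inequality in \eqref{eq:pin}
\[
\|\pi_n\Sigma h\|_2\le2^{n/2}\|h_{n+2}\|_2\le2^{n/2}\kappa_{n+2}^{-1}\|h\|_{\mathcal W}\le2^{n/2}\delta4^{-n-2}\|h\|_{\mathcal W}\le\delta2^{-n}\|h\|_{\mathcal W}.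
\]
Summing over $n$ gives $\|\pi\Sigma h\|_{\mathcal K}\le\delta\|h\|_{\mathcal W}$.
\end{proof}

\begin{proof}[Proof of (ii)$\Rightarrow$(iii)]
Let $U=\Sigma+\iota\Gamma:\mathcal W\to L_p$. Then $UAy=y$ for $y\in Y$, so $Y\subset U(\mathcal W)$. By Proposition~\ref{prop:W} it remains to bound $U$ below. Let $h\in\mathcal W$, $f=Uh$, $v=\Gamma h$. By Lemma~\ref{lem:iotapi}, $v=\pi\iota v=\pi f-\pi\Sigma h$, so
\[
\|v\|\le\|f\|+\delta\|h\|,\qquad\|\Sigma h\|=\|f-\iota v\|\le(1+B_p)\|f\|+B_p\delta\|h\|.
\]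
Since $P_n\Sigma h=h_n$, \eqref{eq:lowerp} gives $(\sum\|h_n\|_p^p)^{1/p}\le M_p\|\Sigma h\|$, and $(\kappa_nh_n)=v+\Theta\Sigma h$ by the definition of $\Gamma$. Hence
\[
\|h\|\le\Big(\sum\|h_n\|_p^p\Big)^{1/p}+\|(\kappa_nh_n)\|_{\mathcal K}\le\|v\|+(M_p+5\gamma_p)\|\Sigma h\|\le C_1\|f\|+C_1\delta\|h\| .
\]
As $C_1\delta=\frac12$, we obtain $\|h\|\le2C_1\|Uh\|$. This completes the proof of Theorem~\ref{thm:large}.
\end{proof}

\section{The example for $p<2$}\label{sec:example}

From now on $1<p<2$. Define $u$ by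
\[
\frac2u=\frac1p+\frac12,\qquad\text{so that }p<u<2 .
\]

\subsection{The space $X$}

For $m\in\mathbb N$ let $\Delta_m=\{\pm1\}^{m\times m}$ with the uniform probability and coordinate functions $\varepsilon_{ab}$. Let $[m]$ and $[m]'$ be two disjoint copies of $\{1,\dots,m\}$, the rows and the columns, and let $F_m=L_p\big(([m]\sqcup[m]')\times\Delta_m\big)$ for counting measure times probability. For $a,b\le m$ put
\[
r^{(m)}_{ab}=1_{\{a\}}\otimes\varepsilon_{ab},\qquad c^{(m)}_{ab}=1_{\{b'\}}\otimes\varepsilon_{ab},\qquad x^{(m)}_{ab}=r^{(m)}_{ab}+c^{(m)}_{ab},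
\]
and $X_m=\mathrm{span}\{x^{(m)}_{ab}\}_{a,b\le m}$. Let $X=(\sum_mX_m)_p\subset(\sum_mF_m)_p=\ell_p$. For a matrix $\alpha$ write
\[
\|\alpha\|_R=\Big(\sum_a\Big(\sum_b|\alpha_{ab}|^2\Big)^{p/2}\Big)^{1/p},\qquad\|\alpha\|_C=\Big(\sum_b\Big(\sum_a|\alpha_{ab}|^2\Big)^{p/2}\Big)^{1/p}.
\]
Since $\|\sum\alpha_{ab}x_{ab}^{(m)}\|^p=\sum_a\mathbb E|\sum_b\alpha_{ab}\varepsilon_{ab}|^p+\sum_b\mathbb E|\sum_a\alpha_{ab}\varepsilon_{ab}|^p$, \eqref{eq:khin} gives
\begin{equation}\label{eq:Xnorm}
A_p\max(\|\alpha\|_R,\|\alpha\|_C)\le\Big\|\sum\alpha_{ab}x^{(m)}_{ab}\Big\|\le\big(\|\alpha\|_R^p+\|\alpha\|_C^p\big)^{1/p}.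
\end{equation}
In particular the $x^{(m)}_{ab}$ are linearly independent. Neither $\|\alpha\|_R$ nor $\|\alpha\|_C$ dominates $\|\alpha\|_u$: for one row of $m$ ones, $\|\alpha\|_R=m^{1/2}$ while $\|\alpha\|_u=m^{1/u}$, and symmetrically for one column. Together they do.

\begin{lemma}\label{lem:interp}
$\|\alpha\|_u\le\|\alpha\|_R^{1/2}\|\alpha\|_C^{1/2}$.
\end{lemma}

\begin{proof}
Let $\alpha_{a\cdot}$ be the $a$-th row and $\beta=(\sum_a\|\alpha_{a\cdot}\|_p^2)^{1/2}$. The triangle inequality in $\ell_{2/p}$ for the vectors $(|\alpha_{ab}|^p)_a$, $b\le m$, gives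
\[
\beta^p=\Big\|\sum_b(|\alpha_{ab}|^p)_a\Big\|_{2/p}\le\sum_b\Big(\sum_a|\alpha_{ab}|^2\Big)^{p/2}=\|\alpha\|_C^p .
\]
As $\frac1u=\frac12\cdot\frac12+\frac12\cdot\frac1p$, H\"older's inequality in $b$ gives $\|\alpha_{a\cdot}\|_u\le\|\alpha_{a\cdot}\|_2^{1/2}\|\alpha_{a\cdot}\|_p^{1/2}$. As $\frac u{2p}+\frac u4=1$, H\"older's inequality in $a$ with exponents $\frac{2p}u$ and $\frac4u$ gives
\[
\|\alpha\|_u^u\le\sum_a\|\alpha_{a\cdot}\|_2^{u/2}\|\alpha_{a\cdot}\|_p^{u/2}\le\|\alpha\|_R^{u/2}\beta^{u/2}\le\|\alpha\|_R^{u/2}\|\alpha\|_C^{u/2}.\qedhere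
\]
\end{proof}

\subsection{The embeddings $J$}

Let $D=[0,\frac12]$ and $\Omega=[\frac12,1]$. Identify $(\sum F_m)_p=\ell_p$ with a sublattice of $L_p(D)$ by sending the unit vectors to normalized indicators of disjoint intervals.

A symmetric $u$-stable variable $\theta$ has characteristic function $\mathbb E\exp(i\,\mathrm{Re}(\bar\zeta\theta))=\exp(-|\zeta|^u)$, $\zeta\in\mathbb K$. It satisfies $\mathbb E|\theta|^p<\infty$ for $p<u$, and multiplying characteristic functions shows that $\sum\alpha_j\theta_j$ is distributed as $\|\alpha\|_u\theta$ when the $\theta_j$ are independent copies of $\theta$. Let $\theta^{(m)}_{ab}$ ($m\in\mathbb N$, $a,b\le m$) be such independent copies on $\Omega$ with normalized measure. In $L_p(\Omega)$, every finite combination of them with coefficients $\alpha$ has norm $\kappa\|\alpha\|_u$, where $0<\kappa<\infty$ is the norm of one of them. Define $Tx^{(m)}_{ab}=\theta^{(m)}_{ab}$. For finitely many $\xi_m=\sum\alpha^m_{ab}x^{(m)}_{ab}\in X_m$, the inequality $p<u$,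 Lemma~\ref{lem:interp} and \eqref{eq:Xnorm} give
\[
\Big\|\sum_mT\xi_m\Big\|=\kappa\Big(\sum_m\|\alpha^m\|_u^u\Big)^{1/u}\le\kappa\Big(\sum_m\|\alpha^m\|_u^p\Big)^{1/p}\le\frac\kappa{A_p}\Big(\sum_m\|\xi_m\|^p\Big)^{1/p},
\]
so $T$ extends to an operator $X\to L_p(\Omega)$. For $\lambda>0$ put $Jx=x+\lambda Tx\in L_p(D)\oplus_pL_p(\Omega)$. Then $\|x\|\le\|Jx\|\le(1+\lambda^p\|T\|^p)^{1/p}\|x\|$, and Theorem~\ref{thm:small} follows from the next statement, proved in Section~\ref{sec:end}.

\begin{proposition}\label{prop:main}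
For no $\lambda>0$ is $J=US$ with $S:X\to\ell_p$ an operator and $U$ an isomorphism from $\ell_p$ into $L_p$.
\end{proposition}

The invariant that detects the obstruction is the square function of an $n\times n$ array.

\begin{lemma}\label{lem:theta}
If vectors $\vartheta_{ab}$ $(a,b\le n)$ in a space $L_p(\mu)$ satisfy $\|\sum\alpha_{ab}\vartheta_{ab}\|=\kappa\|\alpha\|_u$ for all $\alpha$, then $\|(\sum|\vartheta_{ab}|^2)^{1/2}\|\ge\kappa'n^{1/p+1/2}$, where $\kappa'=\kappa\gamma_1/\gamma_p$ and $\gamma_1=\mathbb E|g_1|$.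
\end{lemma}

\begin{proof}
By \eqref{eq:gauss} and Jensen's inequality, with independent Gaussians $g_{ab}$,
\[
\gamma_p\Big\|\Big(\sum|\vartheta_{ab}|^2\Big)^{1/2}\Big\|=\kappa\big(\mathbb E\|(g_{ab})\|_u^p\big)^{1/p}\ge\kappa\big\|(\mathbb E|g_{ab}|)\big\|_u=\kappa\gamma_1n^{2/u}.\qedhere
\]
\end{proof}

\begin{remark}
The exponent $u$ is forced. Take $v$-stable variables instead, $p<v<2$. If $v<u$, then $T$ is unbounded: for the $m\times m$ matrix of ones, $\|\alpha\|_v=m^{2/v}$, while $\|\sum x^{(m)}_{ab}\|\le2^{1/p}m^{2/u}$ by \eqref{eq:Xnorm}. If $v>u$, the square function has norm at most a constant times $(\mathbb E\|(g_{ab})\|_v^v)^{1/v}=\gamma_vn^{2/v}=o(n^{1/p+1/2})$, and the argument below detects nothing.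
\end{remark}

\subsection{A model argument}\label{sec:model}

Suppose that $T|_{X_m}$ extends to $\tilde T_m:F_m\to L_p(\Omega)$ with $\|\tilde T_m\|\le C_0$ for all $m$. Then $\theta^{(m)}_{ab}=y_{ab}+y'_{ab}$ with $y_{ab}=\tilde T_mr^{(m)}_{ab}$ and $y'_{ab}=\tilde T_mc^{(m)}_{ab}$. Put $s_a=(m^{-1}\sum_b|y_{ab}|^2)^{1/2}$. In $F_m$ we have $|r_{ab}^{(m)}|=1_{\{a\}}\otimes1$ for all $b$, so $\|s_a\|\le C_0$ by \eqref{eq:MZ}, and
\[
\Big\|\Big(\sum_{a,b}|y_{ab}|^2\Big)^{1/2}\Big\|=m^{1/2}\Big\|\Big(\sum_as_a^2\Big)^{1/2}\Big\| .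
\]
There are two extreme cases. If the $s_a$ are disjoint and of norm $1$, this equals $m^{1/p+1/2}$, which is consistent with Lemma~\ref{lem:theta}. If $s_a\le K$ pointwise, it is at most $Km$; and if the same holds for the column averages of $y'$, with $K$ independent of $m$, then Lemma~\ref{lem:theta} gives $\kappa'm^{1/p+1/2}\le2Km$ for all $m$, which is false because $\frac1p+\frac12>1$. The identically distributed variables $\theta_{ab}^{(m)}$ do not concentrate on small sets, so the second case should be the relevant one.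

Three things separate this from a proof of Proposition~\ref{prop:main}. First, the $s_a$ are only bounded in norm; we shall discard their concentrating parts with a band projection, and show that symmetry turns a norm bound into uniform integrability (Lemma~\ref{lem:ui}). Second, the embedding $S$ is arbitrary, so the splitting of $Sx_{ab}^{(m)}$ into a row part and a column part is not given; it will be recovered from symmetry under permutations of rows and columns (Lemma~\ref{lem:bands}). Third, a factorization provides no extension of $T$ but only $U$; we shall split $U$ into an isomorphism that plays the role of the inclusion of $F_m$ and an operator that plays the role of $\lambda\tilde T_m$ (Lemma~\ref{lem:Phi}).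

\section{Lattices with rows and columns}\label{sec:lattices}

\subsection{Bands and translates}

Let $\mathcal L=L_p(\mu)$ for an arbitrary measure $\mu$; it is reflexive. Vectors $x,y$ are \emph{disjoint}, $x\perp y$, if $|x|\wedge|y|=0$. For $A\subset\mathcal L$, $A_+$ is the set of positive elements of $A$ and $A^d$ is the set of vectors disjoint from $A$. A \emph{band} is a set of the form $A^d$; the band generated by $A$ is $A^{dd}$. A band $B$ is a closed subspace that contains $y$ whenever $|y|\le|x|$ for some $x\in B$, and $\mathcal L=B\oplus_pB^d$. The corresponding projection $P_B$ gives the \emph{component} $P_Bx$ of $x$ in $B$, and $|P_Bx|\le|x|$. If $A\perp A'$, the bands generated by $A$ and $A'$ are disjoint. A \emph{lattice isometry} is a surjective linear isometry $h$ with $|hx|=h|x|$. It is an order isomorphism, so it preserves real and imaginary parts, suprema and disjointness, and $hP_B=P_{hB}h$. It commutes with $(x_i)\mapsto(\sum|x_i|^2)^{1/2}$, which is the supremum of $\sum t_i|x_i|$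 over rational $t$ with $\sum t_i^2\le1$. For $x,y\ge0$,
\begin{equation}\label{eq:pair}
\langle hx,(hy)^{p-1}\rangle=\langle x,y^{p-1}\rangle,
\end{equation}
because $p\langle x,y^{p-1}\rangle$ is the derivative of $\|y+tx\|^p$ at $t=0$; and $\langle x,y^{p-1}\rangle=0$ if and only if $x\perp y$.

Let $S_\infty$ be the group of permutations of $\mathbb N$ that move finitely many points, and let $G=S_\infty\times S_\infty$ act on $\mathbb N\times\mathbb N$ by $(\sigma,\tau)(a,b)=(\sigma(a),\tau(b))$. A \emph{$G$-lattice} is a space $\mathcal L=L_p(\mu)$ on which $G$ acts by lattice isometries. Let $G_{a*}=\{(\sigma,\tau):\sigma(a)=a\}$, $G_{*b}=\{(\sigma,\tau):\tau(b)=b\}$, $G_{ab}=G_{a*}\cap G_{*b}$, and let $\mathcal L^G,\mathcal L^{a*},\mathcal L^{*b},\mathcal L^{ab}$ be the closed sublattices of vectors fixed by $G,G_{a*},G_{*b},G_{ab}$. A vector $x\in\mathcal L^{11}$ generates an array: $x_{ab}=hx$ for any $h$ with $h(1,1)=(a,b)$. This is well defined, since two such $h$ differ by an element of $G_{11}$,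 and $hx_{ab}=x_{h(a,b)}$ for all $h\in G$. Put
\[
N_{kn}(x)=\Big\|\Big(\sum_{a\le k,\ b\le n}|x_{ab}|^2\Big)^{1/2}\Big\| .
\]
This is a seminorm on $\mathcal L^{11}$, and $N_{kn}(x)\le N_{kn}(y)$ if $|x|\le|y|$. If $\Psi:\mathcal L\to\mathcal L'$ is an \emph{equivariant} operator between $G$-lattices, that is, $\Psi h=h\Psi$ for $h\in G$, then $\Psi x\in\mathcal L'^{\,11}$ and $(\Psi x)_{ab}=\Psi x_{ab}$, so \eqref{eq:MZ} gives
\begin{equation}\label{eq:equiv}
N_{kn}(\Psi x)\le\|\Psi\|N_{kn}(x),\qquad N_{kn}(\Psi x)\ge\delta N_{kn}(x)\ \text{ if }\|\Psi z\|\ge\delta\|z\|\text{ for all }z.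
\end{equation}

Let $\mathcal B$ be the band generated by $\mathcal L^G$ (the \emph{global} band; we write $\mathcal B(\mathcal L)$ when needed). Let $\mathcal R_a$ be the intersection of $\mathcal B^d$ with the band generated by $\mathcal L^{a*}$, and $\mathcal C_b$ the intersection of $\mathcal B^d$ with the band generated by $\mathcal L^{*b}$. Since $\mathcal L^G\subset\mathcal L^{a*}$, the band generated by $\mathcal L^{a*}$ is $\mathcal B\oplus\mathcal R_a$. For $h=(\sigma,\tau)$ we have $h\mathcal L^{a*}=\mathcal L^{\sigma(a)*}$ and $h\mathcal L^{*b}=\mathcal L^{*\tau(b)}$, so $h\mathcal B=\mathcal B$, $h\mathcal R_a=\mathcal R_{\sigma(a)}$, $h\mathcal C_b=\mathcal C_{\tau(b)}$.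

\begin{example}\label{ex:four}
Let $\mathcal L=\mathbb K\oplus_p\ell_p(\mathbb N)\oplus_p\ell_p(\mathbb N)\oplus_p\ell_p(\mathbb N\times\mathbb N)$, where $(\sigma,\tau)$ acts trivially on the first summand and permutes the unit vectors of the others by $\sigma$, by $\tau$ and by $(\sigma,\tau)$. A fixed vector of a subgroup is constant on orbits, hence vanishes on infinite orbits. So $\mathcal B=\mathbb K$, $\mathcal R_a$ is spanned by $e_a$ in the second summand and $\mathcal C_b$ by $e_b$ in the third. For the vectors $1,e_1,e_1,e_{(1,1)}$ of the four summands, $N_{kn}$ equals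
\[
(kn)^{1/2},\qquad k^{1/p}n^{1/2},\qquad k^{1/2}n^{1/p},\qquad(kn)^{1/p}.
\]
Since $p<2$, the growth of $N_{kn}$ tells the four types apart.
\end{example}

\subsection{The four components}

The disjointness seen in Example~\ref{ex:four} holds in every $G$-lattice.

\begin{lemma}\label{lem:bands}
\begin{enumerate}
\item[(i)] The bands $\mathcal R_a$ and $\mathcal C_b$ $(a,b\in\mathbb N)$ are pairwise disjoint.
\item[(ii)] If $x\in\mathcal L^{11}$, then $x\perp\mathcal R_a$ for $a\ne1$ and $x\perp\mathcal C_b$ for $b\neq1$.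
\item[(iii)] If $x\in\mathcal L^{11}$ is disjoint from $\mathcal B$, $\mathcal R_1$ and $\mathcal C_1$, then the $x_{ab}$ are pairwise disjoint.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) The projection onto $\mathcal B^d$ commutes with $G$, so it maps $\mathcal L^{a*}_+$ onto $A_a=\mathcal L^{a*}_+\cap\mathcal B^d$. Hence $\mathcal L^{a*}\subset\mathcal B\oplus A_a^{dd}$, and $\mathcal R_a$ is the band generated by $A_a$. Every element of $A_a$ is a translate $y_a=(\sigma,\tau)y$, $\sigma(1)=a$, of some $y\in A_1$, and $y_a$ does not depend on the choice of $(\sigma,\tau)$.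

For $y\in A_1$ the sequence $(y_a)$ is weakly null. Indeed, let $z$ be a weak cluster point. Each $h\in G$ lies in $G_{a*}$ for large $a$ and so fixes $y_a$ for large $a$; thus $hz=z$ and $z\in\mathcal L^G\subset\mathcal B$. Also $z\in\mathcal B^d$, which is weakly closed. So $z=0$, and by reflexivity $y_a\to0$ weakly.

Now let $z\in A_{a_0}$. Row permutations $(\sigma,\mathrm{id})$ fixing $a_0$ fix $z$, so by \eqref{eq:pair} the number $\langle y_a,z^{p-1}\rangle$ is the same for all $a\ne a_0$; it tends to $0$, so $y_a\perp z$. Thus $\mathcal R_a\perp\mathcal R_{a_0}$. Exchanging rows and columns, the $\mathcal C_b$ are pairwise disjoint, and $\mathcal C_b$ is generated by $\mathcal L^{*b}_+\cap\mathcal B^d$. A vector $z$ in this set is fixed by all row permutations, so $\langle y_a,z^{p-1}\rangle$ is the same for all $a$, hence $0$, and $\mathcal R_a\perp\mathcal C_b$.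

(ii) Let $x^{(a)}$ be the component of $x$ in $\mathcal R_a$. For $a,a'\ne1$ the transposition of the rows $a,a'$ lies in $G_{11}$, so it fixes $x$ and maps $x^{(a)}$ to $x^{(a')}$. Thus $\|x^{(a)}\|$ is constant for $a\ne1$, and $\sum_a\|x^{(a)}\|^p\le\|x\|^p$ by (i), so the constant is $0$. Exchange rows and columns for the second claim.

(iii) Replace $x$ by $|x|$. By (ii), $x$ is disjoint from $\mathcal B$ and from all $\mathcal R_a$, $\mathcal C_b$; as $G$ permutes these bands, so is every $x_{ab}$. Fix $a$. A weak cluster point $z$ of $(x_{ab})_{b}$ is fixed by $G_{a*}$, because each $h\in G_{a*}$ fixes $(a,b)$ for large $b$. So $z\in\mathcal L^{a*}\subset\mathcal B\oplus\mathcal R_a$, while $z$ is disjoint from this band; hence $z=0$. Thus every row of the array is weakly null, and likewise every column. Fix $(a,b)$. The group $G_{ab}$ fixes $x_{ab}$ and is transitive on each of the sets $\{(a,b'):b'\ne b\}$, $\{(a',b):a'\ne a\}$, $\{(a',b'):a'\ne a,\,b'\neq b\}$. By \eqref{eq:pair}, $\langle x_{a'b'},x_{ab}^{p-1}\rangle$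 is constant on each set, and each set contains all but one entry of some row or column, so the constants are $0$.
\end{proof}

For $x\in\mathcal L^{11}$ let $x^g,x^R,x^C$ be the components of $x$ in the disjoint bands $\mathcal B,\mathcal R_1,\mathcal C_1$, and let $x^0=x-x^g-x^R-x^C$. These bands are $G_{11}$-invariant, so all four vectors lie in $\mathcal L^{11}$, with moduli at most $|x|$. The $x^0_{ab}$ are pairwise disjoint of equal norm. We have $x^R_{ab}\in\mathcal R_a$, so the row square functions $(\sum_{b\le n}|x^R_{ab}|^2)^{1/2}$, $a\in\mathbb N$, are disjoint translates of one another; the same holds for the columns of $x^C$. Therefore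
\begin{equation}\label{eq:growth}
N_{kn}(x^0)=(kn)^{1/p}\|x^0\|,\quad N_{kn}(x^R)=k^{1/p}N_{1n}(x^R),\quad N_{kn}(x^C)=n^{1/p}N_{k1}(x^C).
\end{equation}

\subsection{The global band}

\begin{lemma}\label{lem:approx}
If $0\le x\in\mathcal B$, there are $z_1\le z_2\le\cdots$ in $\mathcal L^G_+$ with $\|x-x\wedge z_k\|\to0$.
\end{lemma}

\begin{proof}
Let $s=\sup\{\|x\wedge z\|:z\in\mathcal L_+^G\}$. Since $\mathcal L^G$ is a sublattice, there is an increasing sequence $(z_k)$ with $\|x\wedge z_k\|\to s$; let $x'=\lim x\wedge z_k$, so $\|x'\|=s$. For $z\in\mathcal L^G_+$, $x\wedge(z\vee z_k)$ increases to $(x\wedge z)\vee x'$, which therefore has norm at most $s$ and equals $x'$. So $x\wedge jz\le x'$ for all $j$, and $0\le x-x'\le x-x\wedge jz\to x1_{\{z=0\}}$. Thus $x-x'$ is disjoint from $\mathcal L^G$ and lies in $\mathcal B$, so $x=x'$.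
\end{proof}

An equivariant operator is not assumed positive and need not respect disjointness. Nevertheless it cannot move a global array out of the global band, because global arrays grow slowest.

\begin{lemma}\label{lem:global}
If $\Psi:\mathcal L\to\mathcal L'$ is an equivariant operator and $x\in\mathcal L^{11}\cap\mathcal B(\mathcal L)$, then $\Psi x\in\mathcal B(\mathcal L')$.
\end{lemma}

\begin{proof}
Splitting into real and imaginary, positive and negative parts, which stay in $\mathcal L^{11}\cap\mathcal B$, we may assume $x\ge0$. By Lemma~\ref{lem:approx}, since $x\wedge z_k\in\mathcal L^{11}$ and $\mathcal B(\mathcal L')$ is closed, we may assume $0\le x\le z\in\mathcal L^G$. Let $y=\Psi x$ and $C=\|\Psi\|\|z\|$. All $z_{ab}$ equal $z$, so $N_{kn}(y)\le\|\Psi\|N_{kn}(z)=C(kn)^{1/2}$ by \eqref{eq:equiv}. By \eqref{eq:growth} and monotonicity, $k^{1/p}\|y^0\|$ and $k^{1/p}\|y^R\|$ are at most $N_{k1}(y)\le Ck^{1/2}$, and $n^{1/p}\|y^C\|\le N_{1n}(y)\le Cn^{1/2}$. As $p<2$, $y^0=y^R=y^C=0$.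
\end{proof}

Call $y\in\mathcal L^{11}$ \emph{row-bounded} if $\sup_nn^{-1/2}N_{1n}(y)<\infty$ and \emph{column-bounded} if $\sup_kk^{-1/2}N_{k1}(y)<\infty$. By \eqref{eq:equiv} these properties are preserved by equivariant operators, and by monotonicity they pass to components. For a row-bounded $y$, \eqref{eq:signs} gives $N_{nn}(y)=O(n^{1/p+1/2})$, and the second vector of Example~\ref{ex:four} shows that this is sharp. In the global band it is not, and this is the rigorous form of the second case in Section~\ref{sec:model}.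

\begin{lemma}\label{lem:ui}
If $y\in\mathcal L^{11}\cap\mathcal B$ is row-bounded or column-bounded, then $N_{nn}(y)=o(n^{1/p+1/2})$.
\end{lemma}

\begin{proof}
By symmetry let $y\neq0$ be row-bounded. Put $s_n=(n^{-1}\sum_{b\le n}|y_{1b}|^2)^{1/2}$, so $\|s_n\|\le M$ for all $n$.

\emph{Change of density.} Take $z_k$ as in Lemma~\ref{lem:approx} for $x=|y|$ and let $z_0=\sum t_kz_k\in\mathcal L^G_+$ with $t_k>0$ chosen so that the series converges and $\|z_0\|=1$. Each $|y|\wedge z_k$, and hence $y$, lies in the band generated by $z_0$, the functions vanishing off $\{z_0>0\}$. This band is $G$-invariant, and $x\mapsto x/z_0$ is a lattice isometry of it onto $L_p(\nu)$, where $d\nu=z_0^pd\mu$ is a probability. Transported to $L_p(\nu)$, each $h\in G$ is a lattice isometry with $h1=1$. For real $f\in L_p(\nu)$ and $t\in\mathbb R$, $1_{\{f>t\}}$ is the norm limit of $j(f-t)^+\wedge1$ as $j\to\infty$, so $h1_{\{f>t\}}=1_{\{hf>t\}}$. Applying $h$ to $1_{\{f_1>t_1\}}\wedge\dots\wedge1_{\{f_l>t_l\}}$ and taking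 norms shows that $(hf_1,\dots,hf_l)$ and $(f_1,\dots,f_l)$ have the same joint distribution. With $h=(\mathrm{id},\tau)$ we see that $f_b=|y_{1b}|/z_0$, $b\in\mathbb N$, is an \emph{exchangeable} sequence: its distribution is invariant under $S_\infty$.

\emph{Uniform integrability.} By de Finetti's theorem there is a $\sigma$-field $\mathcal T$ such that the $f_b$ are conditionally independent and identically distributed given $\mathcal T$. Thus $\mathbb E[f_b^2|\mathcal T]=v:=\mathbb E[f_1^2|\mathcal T]\in[0,\infty]$ for all $b$, and the strong law of large numbers, applied conditionally, gives $n^{-1}\sum_{b\le n}f_b^2\wedge j\to\mathbb E[f_1^2\wedge j|\mathcal T]$ a.s.\ for each $j$. Let $\tilde s_n=s_n/z_0=(n^{-1}\sum_{b\le n}f_b^2)^{1/2}$. Letting $j\to\infty$, we get $\liminf_n\tilde s_n^2\ge v$ a.s., so $\mathbb Ev^{p/2}\le M^p$ by Fatou's lemma. This is where row-boundedness enters. Since $p/2<1$, the conditional Jensen inequality gives $\mathbb E[\tilde s_n^p|\mathcal T]\le v^{p/2}$. For $K,\Lambda>0$,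 splitting according to the $\mathcal T$-measurable event $\{v>\Lambda\}$ and using $\tilde s_n^p\le K^{p-2}\tilde s_n^2$ on $\{\tilde s_n>K\}$,
\[
\|(s_n-Kz_0)^+\|^p\le\mathbb E[\tilde s_n^p1_{\{\tilde s_n>K\}}]\le\mathbb E[v^{p/2}1_{\{v>\Lambda\}}]+K^{p-2}\mathbb E[\tilde s_n^21_{\{v\le\Lambda\}}],
\]
and the last expectation is $\mathbb E[v1_{\{v\le\Lambda\}}]\le\Lambda$. Letting $K\to\infty$ and then $\Lambda\to\infty$, we find that $\omega(K):=\sup_n\|(s_n-Kz_0)^+\|\to0$ as $K\to\infty$.

\emph{Conclusion.} Let $s_n^{(a)}=(n^{-1}\sum_{b\le n}|y_{ab}|^2)^{1/2}$ and $t_a=(s_n^{(a)}-Kz_0)^+$. A row transposition maps $s_n$ to $s_n^{(a)}$ and fixes $z_0$, so $\|t_a\|\le\omega(K)$. Since $s_n^{(a)}\le Kz_0+t_a$, the triangle inequality and \eqref{eq:signs} give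
\[
N_{nn}(y)=n^{1/2}\Big\|\Big(\sum_{a\le n}(s_n^{(a)})^2\Big)^{1/2}\Big\|\le n^{1/2}\big(n^{1/2}K+n^{1/p}\omega(K)\big).
\]
Divide by $n^{1/p+1/2}$ and let $n\to\infty$, using $p<2$, and then $K\to\infty$.
\end{proof}

\section{Symmetrizing a factorization}\label{sec:symm}

Suppose, contrary to Proposition~\ref{prop:main}, that $J=US$ with $\|Uz\|\ge c_0\|z\|$ for $z\in\ell_p$, $c_0>0$. Let $(e_i)$ be the unit vector basis of $\ell_p$, $Q_N$ the projection onto the first $N$ coordinates, and $[e_i]_{i>N}$ the closed span of the remaining basis vectors.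

\subsection{Far vectors stay away from bounded functions}

\begin{lemma}\label{lem:tail}
Let $\delta_0=c_0/4$. For every $M>0$ there is $N(M)$ such that $\|Uz-\psi\|\ge\delta_0\|z\|$ whenever $N\ge N(M)$, $z\in[e_i]_{i>N}$ and $|\psi|\le M\|z\|1_\Omega$.
\end{lemma}

\begin{proof}
Otherwise, for some $M$ and infinitely many $N$ there are a unit vector $z\in[e_i]_{i>N}$ and $|\psi|\le M1_\Omega$ with $\|Uz-\psi\|<\delta_0$. Replacing $z$ by a long finite truncation, normalized, changes $Uz$ by less than $\delta_0$. Choosing each $N$ beyond the previous supports, we get disjointly supported unit vectors $z_k$ with $Uz_k=\psi_k+y_k$, $|\psi_k|\le M1_\Omega$, $\|y_k\|\le2\delta_0=c_0/2$. We have $\|\sum_{k\le n}\pm z_k\|=n^{1/p}$ for all signs, so averaging over signs and using \eqref{eq:signs},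
\[
c_0n^{1/p}\le\Big\|\Big(\sum_{k\le n}|\psi_k|^2\Big)^{1/2}\Big\|+\Big(\sum_{k\le n}\|y_k\|^p\Big)^{1/p}\le Mn^{1/2}+\frac{c_0}2n^{1/p}
\]
for all $n$, which is impossible since $p<2$.
\end{proof}

The lemma applies to $S(X_m)$ for large $m$. For fixed $N$, $\|Q_NS|_{X_m}\|\to0$ as $m\to\infty$, because unit vectors taken from distinct summands $X_m$ form a weakly null sequence in $X$ and $Q_NS$ has finite rank. Choose $m_1<m_2<\cdots$ with $\|Q_jS|_{X_m}\|\le1/j$ for $m\ge m_j$, and let $N_m=j$ for $m_j\le m<m_{j+1}$ (and $N_m=0$ for $m<m_1$). As $\dim X_m<\infty$, there is $N'_m>N_m$ with $\|(I-Q_{N'_m})S|_{X_m}\|\le1/m$. Let $Z_m=[e_i]_{N_m<i\le N'_m}$ and $\omega^{(m)}_{ab}=(Q_{N'_m}-Q_{N_m})Sx^{(m)}_{ab}\in Z_m$. Since $\|x^{(m)}_{ab}\|=2^{1/p}$, these vectors are uniformly bounded, $N_m\to\infty$, and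
\begin{equation}\label{eq:approxfac}
\max_{a,b\le m}\big\|U\omega^{(m)}_{ab}-r^{(m)}_{ab}-c^{(m)}_{ab}-\lambda\theta^{(m)}_{ab}\big\|\to0\quad(m\to\infty).
\end{equation}

\subsection{The ultraproducts}

The array $(\omega^{(m)}_{ab})$ has no symmetry and is finite. We create symmetry by adding a variable that runs over all relabelings of rows and columns, and we pass to infinite arrays by an ultraproduct.

Fix a nonprincipal ultrafilter $\mathcal U$ on $\mathbb N$. The ultraproduct $\prod_{\mathcal U}Y_m$ of Banach spaces is the space of bounded sequences $(y_m)$, $y_m\in Y_m$, modulo those with $\lim_{\mathcal U}\|y_m\|=0$, normed by $\|(y_m)_{\mathcal U}\|=\lim_{\mathcal U}\|y_m\|$; finitely many coordinates do not matter. If the $Y_m$ are real $L_p$-spaces, it is a Banach lattice under coordinatewise operations. If $(x_m)_{\mathcal U},(y_m)_{\mathcal U}\ge0$ are disjoint, with $x_m,y_m\ge0$, then $x_m-x_m\wedge y_m$ and $y_m-x_m\wedge y_m$ are disjoint representatives, so $\|x+y\|^p=\|x\|^p+\|y\|^p$.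 A Banach lattice with this property is lattice isometric to some $L_p(\mu)$ (Kakutani--Bohnenblust--Nakano; for ultraproducts, Dacunha-Castelle--Krivine). In the complex case apply this to the real parts and send $(x_m)_{\mathcal U}$ to $x'+ix''$, where $x'=(\mathrm{Re}\,x_m)_{\mathcal U}$, $x''=(\mathrm{Im}\,x_m)_{\mathcal U}$. The modulus is still computed coordinatewise, because the lattice expression $\max_{l\le j}\big(x'\cos\frac{2\pi l}j+x''\sin\frac{2\pi l}j\big)$ lies between $\cos(\pi/j)|x|$ and $|x|$, both in the coordinates and in $L_p(\mu)$.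

Let $G_m=S_m\times S_m\subset G$ with the uniform probability, and put
\[
\mathcal L_0=\prod_{\mathcal U}L_p(G_m;Z_m),\qquad\mathcal L_1=\prod_{\mathcal U}L_p(G_m;L_p),
\]
where $L_p(G_m;Y)$ is the space of $\varphi:G_m\to Y$ with $\|\varphi\|^p$ the average of $\|\varphi(\eta)\|^p$. The factors are $L_p$-spaces over $G_m\times\{N_m+1,\dots,N'_m\}$ and $G_m\times[0,1]$. An element $h\in G$ lies in $G_m$ for large $m$, and $(h\varphi)(\eta)=\varphi(\eta h)$ is then a lattice isometry with $h_1(h_2\varphi)=(h_1h_2)\varphi$. So $\mathcal L_0$ and $\mathcal L_1$ are $G$-lattices, and applying $U$ pointwise gives an equivariant $\tilde U:\mathcal L_0\to\mathcal L_1$ with $\|\tilde U\|\le\|U\|$. For $a,b\in\mathbb N$ let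
\[
\omega_{ab}=\big(\eta\mapsto\omega^{(m)}_{\eta(a,b)}\big)_{\mathcal U}\in\mathcal L_0,\qquad r_{ab}=\big(\eta\mapsto r^{(m)}_{\eta(a,b)}\big)_{\mathcal U}\in\mathcal L_1,
\]
and define $c_{ab},\theta_{ab}\in\mathcal L_1$ in the same way from $c^{(m)}$ and $\theta^{(m)}$. Since $(\eta h)(a,b)=\eta(h(a,b))$, we have $h\omega_{ab}=\omega_{h(a,b)}$, and likewise for the others. So $\omega=\omega_{11}\in\mathcal L_0^{11}$ and $r=r_{11}$, $c=c_{11}$, $\theta=\theta_{11}\in\mathcal L_1^{11}$ generate these arrays, and by \eqref{eq:approxfac}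
\[
\tilde U\omega=r+c+\lambda\theta .
\]

\subsection{Splitting $\tilde U$}

Let $\mathbf e\in\mathcal L_1^G$ be the class of the constant maps $\eta\mapsto1_\Omega$, and let $P$ be the projection onto the band generated by $\mathbf e$. This band is $G$-invariant and contained in $\mathcal B(\mathcal L_1)$, so $P$ is equivariant. A vector $v$ lies in it if and only if $\|(|v|-K\mathbf e)^+\|\to0$ as $K\to\infty$, since $(|v|-K\mathbf e)^+$ decreases to $|v|1_{\{\mathbf e=0\}}$; so the band is the part of $\mathcal L_1$ that lives on $\Omega$ and does not concentrate on small sets. Put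
\[
\Phi=(I-P)\tilde U,\qquad T'=P\tilde U .
\]
The vectors $r,c$ have representatives supported over $D$, so $r,c\perp\mathbf e$. The $\theta^{(m)}_{ab}$ are identically distributed, so $\|(|\theta|-K\mathbf e)^+\|=\|(|\theta^{(1)}_{11}|-K1_\Omega)^+\|_p\to0$ and $P\theta=\theta$. Hence
\begin{equation}\label{eq:split}
\Phi\omega=r+c,\qquad T'\omega=\lambda\theta .
\end{equation}

\begin{lemma}\label{lem:Phi}
$\|\Phi z\|\ge\delta_1\|z\|$ for $z\in\mathcal L_0$, where $\delta_1=\delta_0(1-2^{-p})^{1/p}>0$.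
\end{lemma}

\begin{proof}
Let $z=(z_m)_{\mathcal U}$ with $\|z_m\|=1$, and let $v=P\tilde Uz=(v_m)_{\mathcal U}$. For $K>0$ truncate pointwise on $G_m\times[0,1]$: $v_{K,m}=v_m1_\Omega\min(1,K/|v_m|)$, with value $0$ where $v_m=0$, and let $v_K=(v_{K,m})_{\mathcal U}$. Then $|v_{K,m}|\le K1_\Omega$, and $|v_m-v_{K,m}|=(|v_m|-K1_\Omega)^+$ both on $\Omega$ and off $\Omega$. So $\|v-v_K\|=\|(|v|-K\mathbf e)^+\|\to0$ as $K\to\infty$.

To apply Lemma~\ref{lem:tail} at a point $\eta$ we need $\|z_m(\eta)\|$ bounded below. Let $H_m=\{\eta:\|z_m(\eta)\|\ge\frac12\}$; its complement carries at most $2^{-p}$ of $\|z_m\|^p=1$. For $\eta\in H_m$ we have $|v_{K,m}(\eta)|\le2K\|z_m(\eta)\|1_\Omega$ and $z_m(\eta)\in[e_i]_{i>N_m}$. For large $m$, $N_m\ge N(2K)$, so $\|Uz_m(\eta)-v_{K,m}(\eta)\|\ge\delta_0\|z_m(\eta)\|$ on $H_m$. Integrating $p$-th powers over $H_m$ gives $\|\tilde Uz-v_K\|\ge\delta_1$. Let $K\to\infty$.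
\end{proof}

Thus $\Phi$ identifies $\mathcal L_0$ with a subspace of $\mathcal L_1$ containing the array $r_{ab}+c_{ab}$, and $T'\Phi^{-1}$ sends this array to $\lambda\theta_{ab}$, as the extension did in the model argument.

\section{Proof of Proposition~\ref{prop:main}}\label{sec:end}

For $\eta=(\sigma,\tau)\in G_m$ we have $|r^{(m)}_{\eta(a,b)}|=1_{\{\sigma(a)\}}\otimes1$ and $|c^{(m)}_{\eta(a,b)}|=1_{\{\tau(b)'\}}\otimes1$. So $|r_{ab}|=\rho_a$ does not depend on $b$, $|c_{ab}|=\chi_b$ does not depend on $a$, and the $\rho_a,\chi_b$ are pairwise disjoint of norm $1$. Hence $N_{1n}(r)=n^{1/2}$ and $N_{k1}(c)=k^{1/2}$: $r$ is row-bounded and $c$ is column-bounded. Moreover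
\[
\Big(\sum_{a\le k,\,b\le n}|r_{ab}+c_{ab}|^2\Big)^{1/2}=n^{1/2}\sum_{a\le k}\rho_a+k^{1/2}\sum_{b\le n}\chi_b ,
\]
so by \eqref{eq:split}, Lemma~\ref{lem:Phi} and \eqref{eq:equiv},
\begin{equation}\label{eq:omega}
N_{kn}(\omega)\le\delta_1^{-1}\big(kn^{p/2}+nk^{p/2}\big)^{1/p}.
\end{equation}
We examine the four components of $\omega$ in $\mathcal L_0$.

\emph{Step 1: $\omega^0=0$.} By \eqref{eq:growth} and \eqref{eq:omega} with $k=n$, $n^{2/p}\|\omega^0\|\le2^{1/p}\delta_1^{-1}n^{1/p+1/2}$, and $\frac2p>\frac1p+\frac12$.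

\emph{Step 2: $\omega^R$ is row-bounded and $\omega^C$ is column-bounded.} By \eqref{eq:growth} and \eqref{eq:omega}, $N_{1n}(\omega^R)=k^{-1/p}N_{kn}(\omega^R)\le\delta_1^{-1}(n^{p/2}+nk^{p/2-1})^{1/p}$. Letting $k\to\infty$ with $n$ fixed gives $N_{1n}(\omega^R)\le\delta_1^{-1}n^{1/2}$. Exchanging the roles of $k$ and $n$ gives $N_{k1}(\omega^C)\le\delta_1^{-1}k^{1/2}$. This step uses that the array is infinite.

\emph{Step 3: $N_{nn}(\omega^g)=o(n^{1/p+1/2})$.} We do not know that $\omega^g$ is row- or column-bounded, and \eqref{eq:omega} only gives $O(n^{1/p+1/2})$. We therefore pass to $\mathcal L_1$, where $\Phi\omega^g$ is a sum of such vectors. By Step 1 and \eqref{eq:split}, $\Phi\omega^g=r+c-\Phi\omega^R-\Phi\omega^C$. By Lemma~\ref{lem:global}, $\Phi\omega^g\in\mathcal B(\mathcal L_1)$, so taking components in this band,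
\[
\Phi\omega^g=r^g+c^g-(\Phi\omega^R)^g-(\Phi\omega^C)^g .
\]
Each term on the right lies in $\mathcal L_1^{11}\cap\mathcal B(\mathcal L_1)$ and is row- or column-bounded by Step 2. By Lemma~\ref{lem:ui}, $N_{nn}(\Phi\omega^g)=o(n^{1/p+1/2})$, and $N_{nn}(\omega^g)\le\delta_1^{-1}N_{nn}(\Phi\omega^g)$ by Lemma~\ref{lem:Phi} and \eqref{eq:equiv}.

\emph{Step 4: $N_{nn}(\theta)=o(n^{1/p+1/2})$.} By \eqref{eq:split} and Step 1, $\lambda\theta=T'\omega^R+T'\omega^C+T'\omega^g$. The range of $T'$ lies in $\mathcal B(\mathcal L_1)$, $T'\omega^R$ is row-bounded and $T'\omega^C$ is column-bounded, so Lemma~\ref{lem:ui} applies to both. Finally $N_{nn}(T'\omega^g)\le\|U\|N_{nn}(\omega^g)$, and $\lambda>0$.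

On the other hand, for scalars $(\alpha_{ab})_{a,b\le n}$, every $m\ge n$ and every $\eta\in G_m$, the variables $\theta^{(m)}_{\eta(a,b)}$ are distinct members of the independent family, so $\|\sum\alpha_{ab}\theta^{(m)}_{\eta(a,b)}\|_p=\kappa\|\alpha\|_u$. Hence $\|\sum\alpha_{ab}\theta_{ab}\|=\kappa\|\alpha\|_u$ in $\mathcal L_1$, and Lemma~\ref{lem:theta} gives $N_{nn}(\theta)\ge\kappa'n^{1/p+1/2}$ for all $n$. This contradicts Step 4. Proposition~\ref{prop:main} is proved, and with it Theorem~\ref{thm:small}. \qed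

\begin{remark}
The assumption that $U$ is an isomorphism enters only through Lemma~\ref{lem:tail}, and hence through the lower bound for $\Phi$, which transfers the row and column structure of $r+c$ back to $\omega$ in \eqref{eq:omega} and in Step 3. Since the Problem has a trivial positive answer for spaces isomorphic to $\ell_p$, the space $X$ of Theorem~\ref{thm:small} is not isomorphic to $\ell_p$; and $Y=J(X)$ shows that the implication (i)$\Rightarrow$(iii) of Theorem~\ref{thm:large} fails for $1<p<2$.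
\end{remark}

\begin{thebibliography}{9}

\bibitem{Bu} Burkholder, Ann.\ Probab.\ \textbf{1} (1973).

\bibitem{KP} Kadec and Pe{\l}czy\'nski (1962).

\bibitem{Pe} Pe{\l}czy\'nski (1960).

\bibitem{quot} \emph{On quotients of $L_p$ which are quotients of $\ell_p$}, \texttt{http://archive.numdam.org/article/CM\_1977\_\_34\_1\_69\_0.pdf}.

\end{thebibliography}
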